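# Surjectivity of the asymptotic Borel map forces an opening below the growth index

## 1. A guess: wide sectors are bad, and $\gamma(M)$ is the threshold

Prescribe complex numbers $a_0,a_1,a_2,\dots$ and ask for a holomorphic function on a sector whose derivatives tend to these numbers at the vertex. With no size condition there is much freedom. We impose one: the derivatives $f^{(p)}$ must be bounded on the whole sector by $h^p\,p!\,M_p$, for a fixed weight sequence $M$, and the $a_p$ obey the same kind of bound. For which sectors does every admissible sequence $(a_p)$ come from a function?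

The wider the sector, the more rigid the function, so one guesses a threshold: a number $\gamma(M)$, read off from $M$, such that the problem is always solvable for openings below $\gamma(M)$ and not for any other opening. In particular one guesses that *solvability on a sector of opening $\gamma$ forces $\gamma<\gamma(M)$*, with strict inequality and whatever the arithmetic nature of $\gamma$. This guess is correct. These notes test it on simple sequences and then prove it.

**Sectors.** Let $\Sigma$ be the Riemann surface of the logarithm, whose points are $z=re^{i\theta}$ with $r>0$ and $\theta=\operatorname{Arg}z\in\mathbb R$. For $\gamma>0$ put $S_\gamma=\{z\in\Sigma:|\operatorname{Arg}z|<\frac{\pi\gamma}2\}$. Thus $S_1$ is the right half-plane $H=\{\operatorname{Re}w>0\}$, $S_2$ is the plane slit along the negative axis, and for $\gamma>2$ the sector overlaps itself when projected to $\mathbb C$. The map $w\mapsto w^\gamma$, $re^{i\theta}\mapsto r^\gamma e^{i\gamma\theta}$, is conformal from $H$ onto $S_\gamma$.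

**Weight sequences.** $M=(M_p)_{p\in\mathbb N}$ is a sequence of positive numbers, $0\in\mathbb N$, and $m_p=M_p/M_{p-1}$ for $p\ge1$. The conditions in play are:

- (lc) $M_p^2\le M_{p-1}M_{p+1}$ for all $p\ge1$, that is, $(m_p)_{p\ge1}$ is nondecreasing;
- (mg) there is $C>0$ with $M_{p+q}\le C^{p+q+1}M_pM_q$ for all $p,q\in\mathbb N$;
- (snq) there is $C>0$ with $\sum_{q\ge p}\frac1{q\,m_q}\le\frac C{m_p}$ for all $p\ge1$.

**The growth index.** For $\beta>0$, $M$ satisfies $(\gamma_\beta)$ if there is $C>0$ with $\sum_{q\ge p}m_q^{-1/\beta}\le C\,p\,m_p^{-1/\beta}$ for all $p\ge1$; equivalently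
$$\sum_{q\ge p}\Big(\frac{m_p}{m_q}\Big)^{1/\beta}\le C\,p\qquad(p\ge1). \tag{1}$$
The growth index is $\gamma(M)=\sup\{\beta>0: M\text{ satisfies }(\gamma_\beta)\}$, with $\sup\emptyset=0$. Under (lc) the ratios in (1) are at most $1$, so replacing $\beta$ by a smaller number $\beta'$ makes every term smaller. Hence
$$(\gamma_\beta)\ \Longrightarrow\ (\gamma_{\beta'})\qquad\text{for }0<\beta'<\beta. \tag{2}$$

**Function and sequence spaces.** For $h>0$ put
$$\|f\|_h=\sup_{p\in\mathbb N,\ z\in S_\gamma}\frac{|f^{(p)}(z)|}{h^p\,p!\,M_p},\qquad |a|_h=\sup_{p\in\mathbb N}\frac{|a_p|}{h^p\,p!\,M_p}.$$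
Let $\mathcal A^{M,h}(S_\gamma)$ be the space of holomorphic $f$ on $S_\gamma$ with $\|f\|_h<\infty$, and $\Lambda^{M,h}$ the space of complex sequences with $|a|_h<\infty$. Both grow with $h$. The Roumieu classes are the unions $\mathcal A^{\{M\}}(S_\gamma)=\bigcup_{h>0}\mathcal A^{M,h}(S_\gamma)$ and $\Lambda^{\{M\}}=\bigcup_{h>0}\Lambda^{M,h}$. The Beurling classes are the intersections $\mathcal A^{(M)}(S_\gamma)=\bigcap_{h>0}\mathcal A^{M,h}(S_\gamma)$ and $\Lambda^{(M)}=\bigcap_{h>0}\Lambda^{M,h}$. We write $[M]$ for either $\{M\}$ or $(M)$. For example, with $M_p=1$, the function $1/(1+z)$ lies in $\mathcal A^{M,1}(S_1)$: its $p$-th derivative has modulus $p!/|1+z|^{p+1}\le p!$.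

**The Borel map.** Let $f\in\mathcal A^{M,h}(S_\gamma)$. Two points $z_1,z_2\in S_\gamma$ can be joined inside $S_\gamma$ by a radial segment and a circular arc of radius $\min(|z_1|,|z_2|)$, of total length at most $(1+\pi\gamma)\max(|z_1|,|z_2|)$. Since $f^{(p+1)}$ is bounded, $f^{(p)}(z)$ has a limit $f^{(p)}(0)$ as $z\to0$, and
$$|f^{(p)}(0)|\le\|f\|_h\,h^p\,p!\,M_p. \tag{3}$$
The asymptotic Borel map is $\mathcal B^{[M]}_\gamma:\mathcal A^{[M]}(S_\gamma)\to\Lambda^{[M]}$, $f\mapsto(f^{(p)}(0))_p$. Along each ray, $s\mapsto f(sz)$ is smooth on $[0,1]$, so Taylor's formula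
$$f(z)-\sum_{k<n}f^{(k)}(0)\frac{z^k}{k!}=z^n\int_0^1\frac{(1-s)^{n-1}}{(n-1)!}f^{(n)}(sz)\,ds\qquad(n\ge1)$$
gives the remainder bound
$$\Big|f(z)-\sum_{k<n}f^{(k)}(0)\frac{z^k}{k!}\Big|\le\|f\|_h\,h^nM_n|z|^n\qquad(n\in\mathbb N,\ z\in S_\gamma), \tag{4}$$
the case $n=0$ being the definition of the norm. All that follows uses $f$ only through (4).

Here is what will be proved.

**Theorem 1.** Let $M$ satisfy (lc), let $\gamma>0$, and suppose $\mathcal B^{[M]}_\gamma:\mathcal A^{[M]}(S_\gamma)\to\Lambda^{[M]}$ is surjective. Then $M$ satisfies $(\gamma_\gamma)$.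

**Lemma 2.** Let $M$ satisfy (lc) and let $\gamma>0$. Then $M$ satisfies $(\gamma_\gamma)$ if and only if $\gamma<\gamma(M)$. In this case (snq) holds.

Together they confirm the guess: *if $M$ satisfies (lc), (mg), (snq), $\gamma>0$ is arbitrary and $\mathcal B^{[M]}_\gamma$ is surjective, then $\gamma<\gamma(M)$*, in the Roumieu and in the Beurling case. This answers affirmatively a problem from "The asymptotic Borel map in ultraholomorphic classes". Only (lc) is used. A stronger statement, Theorem 5, comes in Section 8.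

## 2. Three weight sequences

**The constant sequence $M_p=1$.** It satisfies (lc) and (mg), but not (snq). Here $m_p=1$, the sum in (1) diverges for every $\beta$, and $\gamma(M)=0$. The guess says that $\mathcal B^{[M]}_\gamma$ is never surjective. Indeed:

- *Roumieu.* Suppose $f\in\mathcal A^{M,h}(S_\gamma)$ has $f^{(k)}(0)=k!$ for all $k$. By (4) the remainders are at most $\|f\|_h(h|z|)^n$, which tends to $0$ if $h|z|<1$. So $f(z)=1/(1-z)$ near the vertex, hence $(1-z)f(z)=1$ on all of $S_\gamma$ by the identity theorem. At $z=1$ this reads $0=1$.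
- *Beurling.* The sequence $a_k=1$ lies in $\Lambda^{(M)}$, because $1/(h^kk!)$ is bounded in $k$ for each $h$. If $f$ has these derivatives at $0$, the same argument gives $f(z)=e^z$ on $S_\gamma$. This is unbounded on the positive axis, whereas $|f|\le\|f\|_hM_0$.

**The Gevrey sequence $M_p=p!^\alpha$, $\alpha>0$.** Here $m_p=p^\alpha$. We have (lc); (mg) because $\binom{p+q}p\le2^{p+q}$; and (snq) because $\sum_{q\ge p}q^{-1-\alpha}\le p^{-1-\alpha}+\frac1\alpha p^{-\alpha}$. The sum in (1) is $\sum_{q\ge p}(p/q)^{\alpha/\beta}$. With $s=\alpha/\beta$ it is at most $1+\frac p{s-1}$ if $s>1$, and it diverges if $s\le1$. So $\gamma(M)=\alpha$, and $(\gamma_\alpha)$ fails through divergence. The guess says: no surjectivity for $\gamma\ge\alpha$. We verify this in Section 5.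

**A logarithmic perturbation: $M_0=1$, $m_p=(p\log^2(p+1))^\alpha$, $\alpha>0$.** Clearly (lc) holds. Since $m_p/m_q\le(p/q)^\alpha$ for $q\ge p$, (snq) holds as before, and so does $(\gamma_\beta)$ for every $\beta<\alpha$. For (mg) we need $\prod_{k=1}^q m_{p+k}/m_k\le C^{p+q+1}$. We have $\prod_{k=1}^q\frac{p+k}k=\binom{p+q}q\le2^{p+q}$ and
$$\frac{\log(p+k+1)}{\log(k+1)}=1+\frac{\log\big(1+\frac p{k+1}\big)}{\log(k+1)}\le1+\frac{p}{k\log2}\le1+\frac{2p}k,\qquad \prod_{k=1}^q\Big(1+\frac{2p}k\Big)=\binom{2p+q}q\le2^{2p+q},$$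
so $C=2^{5\alpha}$ works. Now test $(\gamma_\alpha)$. The series converges, but
$$\sum_{q\ge p}m_q^{-1/\alpha}\ge\sum_{q\ge p}\frac1{(q+1)\log^2(q+1)}\ge\int_{p+1}^\infty\frac{dx}{x\log^2x}=\frac1{\log(p+1)},\qquad p\,m_p^{-1/\alpha}=\frac1{\log^2(p+1)}.$$
The ratio is at least $\log(p+1)\to\infty$, so $(\gamma_\alpha)$ fails, and by (2) so does $(\gamma_\beta)$ for $\beta>\alpha$. Again $\gamma(M)=\alpha$. But now $(\gamma_\alpha)$ fails even though the series converges. This sequence will show where the easy argument ends.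

## 3. Restriction to smaller sectors, and the critical opening

Two results are quoted as known.

- (Thilliez) Under (lc), (mg), (snq), if $0<\gamma<\gamma(M)$ then $\mathcal B^{[M]}_\gamma$ is surjective.
- (Jiménez-Garrido, Sanz, Schindl) Under (lc), (mg), (snq), if $0<\gamma\in\mathbb Q$ and $\mathcal B^{[M]}_\gamma$ is surjective, then $\gamma<\gamma(M)$.

How far does the second one take us when $\gamma$ is irrational? If $\gamma'<\gamma$, restricting $f$ from $S_\gamma$ to $S_{\gamma'}$ keeps it in the class and keeps its derivatives at $0$. So surjectivity for $\gamma$ implies surjectivity for every $\gamma'<\gamma$. Taking $\gamma'$ rational we get $\gamma'<\gamma(M)$, and letting $\gamma'\uparrow\gamma$ we get $\gamma\le\gamma(M)$.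

The strict inequality is lost in this limit. So the whole difficulty is at one opening, $\gamma=\gamma(M)\notin\mathbb Q$. The proof below does not go through this reduction: it treats all $\gamma$ at once, by a direct estimate.

## 4. Flatness in a half-disc

If $f$ has Taylor series $z^j$ at the vertex, then $f-z^j$ is flat, and (4) measures how flat. A holomorphic function that is very small near a boundary point must be small elsewhere. We make this quantitative on a half-disc.

Recall that for continuous $\varphi$ with compact support in $\mathbb R$, the Poisson integral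
$$P\varphi(w)=\frac1\pi\int_{\mathbb R}\frac{\operatorname{Re}w}{|w-iy|^2}\,\varphi(y)\,dy$$
is harmonic on $H$ and becomes continuous on $\overline H\cup\{\infty\}$ when we give it the value $\varphi(y)$ at $iy$ and $0$ at $\infty$. (At $\infty$: if $\operatorname{supp}\varphi\subset[-x_0,x_0]$ and $|w|\ge2x_0$, then $|w-iy|\ge|w|/2$ on the support, so $|P\varphi(w)|\le\frac4{\pi|w|}\int|\varphi|$.) Recall also that $\log|F|$ is subharmonic for holomorphic $F\not\equiv0$. Finally, a subharmonic function on a bounded domain with $\limsup\le0$ at every boundary point is $\le0$.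

**Lemma 3.** Let $x_0>0$ and $\Omega=\{w\in H:|w|<2x_0\}$. Let $\gamma>0$, $c\in\mathbb R$, and let $y_q\in(0,x_0]$ for $q$ in a finite set $Q$. Let $u$ be subharmonic on $\Omega$ with $u(x_0)>-\infty$ and
$$u(w)\le c-\gamma\sum_{q\in Q}\log^+\frac{y_q}{|w|}\qquad(w\in\Omega). \tag{5}$$
Then
$$\frac\gamma{2\pi}\sum_{q\in Q}\frac{y_q}{x_0}\le c-u(x_0). \tag{6}$$

**Step 1: truncate the bound.** The purpose is to have continuous boundary data. For $T>0$ put $\varphi(y)=\gamma\sum_{q\in Q}\min\{T,\log^+(y_q/|y|)\}$ for $y\ne0$, and $\varphi(0)=\gamma T\,|Q|$, where $|Q|$ is the number of elements of $Q$. This is even, continuous, nonnegative, and vanishes for $|y|\ge x_0$ since all $y_q\le x_0$. By (5),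
$$u(w)\le c-\varphi(|w|)\le c\qquad(w\in\Omega). \tag{7}$$

**Step 2: a harmonic function with boundary values $\varphi$ on the diameter and $0$ on the arc.** We get it by reflection. Put $\rho=2x_0$ and
$$V(w)=P\varphi(w)-P\varphi(\rho^2/\overline w),\qquad w\in\overline\Omega,$$
where $\rho^2/\overline w$ is read as $\infty$ for $w=0$. The map $w\mapsto\rho^2/\overline w$ preserves arguments, so it maps $H$ to $H$; it is anticonformal, so $V$ is harmonic in $\Omega$, and $V$ is continuous on $\overline\Omega$. The points with $|w|=\rho$ are fixed, so $V=0$ there. At $w=iy$ with $|y|<\rho$, the reflected point is $\infty$ or a point of $i\mathbb R$ of modulus $\rho^2/|y|>\rho>x_0$, where $P\varphi$ is $0$. So $V(iy)=\varphi(y)$.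

**Step 3: compare.** We show that $u+V-c\le0$ on $\Omega$. It is subharmonic on a bounded domain, so we check the boundary. As $w\to iy$ with $|y|<\rho$, (7) and continuity of $\varphi$ give $\limsup u(w)\le c-\varphi(y)$, while $V(w)\to\varphi(y)$. This includes $y=0$. As $w$ tends to a point of the arc, corners included, $u\le c$ and $V\to0$. So $\limsup(u+V-c)\le0$ everywhere, and the maximum principle applies. At $w=x_0$ we get
$$V(x_0)\le c-u(x_0). \tag{8}$$

**Step 4: bound $V(x_0)$ from below.** Writing out both Poisson integrals, the second at the point $\rho^2/x_0$,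
$$V(x_0)=\frac{x_0}\pi\int_{\mathbb R}\Big(\frac1{x_0^2+y^2}-\frac{\rho^2}{\rho^4+x_0^2y^2}\Big)\varphi(y)\,dy .$$
On the support, $|y|\le x_0$, the bracket is at least $\frac1{2x_0^2}-\frac1{\rho^2}=\frac1{4x_0^2}$. Hence $V(x_0)\ge\frac1{4\pi x_0}\int_{\mathbb R}\varphi$. Let $T\to\infty$ in $\frac1{4\pi x_0}\int\varphi\le c-u(x_0)$, by monotone convergence. Since
$$\int_{\mathbb R}\log^+\frac{y_q}{|y|}\,dy=2\int_0^{y_q}\log\frac{y_q}y\,dy=2y_q, \tag{9}$$
the left side tends to $\frac1{4\pi x_0}\cdot2\gamma\sum_{q\in Q}y_q$, which is (6). $\blacksquare$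

We shall feed the lemma through a simple observation. Let $j\ge1$, let $y_{j+1}\ge y_{j+2}\ge\cdots>0$, and suppose that at some $w$ we have $u(w)\le c$ and $u(w)\le c-\gamma\sum_{q=j+1}^n\log(y_q/|w|)$ for every $n>j$. Then for each $N>j$
$$u(w)\le c-\gamma\sum_{q=j+1}^N\log^+\frac{y_q}{|w|}. \tag{10}$$
Indeed, choose the largest $n$ with $j<n\le N$ and $y_n\ge|w|$: the terms up to $n$ are nonnegative logarithms, and $\log^+$ kills the later ones. If there is no such $n$, the sum in (10) is $0$ and $u(w)\le c$ is enough.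

## 5. One function with Taylor series $z$, and the divergent case

A sensible first attempt is to look for a single sequence with no preimage. In place of an exotic one, take the Taylor coefficients of $z$, namely $a_1=1$ and $a_k=0$ otherwise. The function $z$ itself is not admissible, because it is unbounded on $S_\gamma$. So a preimage must differ from $z$ by a nonzero flat function, and we ask whether that is possible.

Let $f\in\mathcal A^{M,h}(S_\gamma)$ have these derivatives at $0$, put $D=\|f\|_h$, $F=1-f/z$ and $y_q=(hm_q)^{-1/\gamma}$. By (4) with $n=1$, $|F|\le1+DhM_1$. By (4) with $n\ge2$,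
$$|F(z)|=\frac{|f(z)-z|}{|z|}\le Dh^nM_n|z|^{n-1}=DhM_1\prod_{q=2}^n\big(hm_q|z|\big).$$
Let $u(w)=\log|F(w^\gamma)|$ on $H$. For $|z|=|w|^\gamma$ we have $hm_q|z|=(|w|/y_q)^\gamma$. So with $c=\log(1+DhM_1)$ and $j=1$ the hypotheses of (10) hold. If $F\not\equiv0$, choose $x_0\ge y_2$ with $F(x_0^\gamma)\ne0$. Lemma 3 gives $\sum_{q=2}^Ny_q\le\frac{2\pi x_0}\gamma(c-u(x_0))$ for every $N$, that is,
$$\sum_q m_q^{-1/\gamma}<\infty. \tag{11}$$
If the series in (11) diverges, then $F\equiv0$, so $f(z)=z$, contradicting $|f|\le DM_0$. Thus surjectivity implies (11).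

This settles the Gevrey sequence $M_p=p!^\alpha$. At $\gamma=\alpha$ the series is $\sum1/q=\infty$, so $\mathcal B^{[M]}_\alpha$ is not surjective. By restriction it is not surjective for any $\gamma\ge\alpha$ either. The guess passes.

For the logarithmic perturbation at $\gamma=\alpha$, the series in (11) converges and we learn nothing. This is no weakness of Lemma 3. *If (11) holds, nonzero flat functions of the required kind do exist.* Fix $h>0$ and $j\ge1$, and put $\varphi(y)=\gamma\sum_{q>j}\log^+(y_q/|y|)$ for $y\ne0$. By (11), $y_q\to0$, so $\varphi(y)$ is finite, and by (9) $\int\varphi=2\gamma\sum_{q>j}y_q<\infty$. The function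
$$\Phi(w)=\frac1\pi\int_{\mathbb R}\frac{\varphi(y)}{w-iy}\,dy$$
is holomorphic on $H$ with $\operatorname{Re}\Phi=P\varphi$. For $|w|=r$ we have $\varphi\ge\varphi(r)$ on $[-r,r]$, and $\frac1\pi\int_{-r}^r\frac{\operatorname{Re}w}{|w-iy|^2}dy$ is $\frac1\pi$ times the angle under which $w$ sees the segment $[-ir,ir]$. That segment is a diameter of the circle $|w|=r$, so the angle is $\frac\pi2$. Hence $\operatorname{Re}\Phi(w)\ge\frac12\varphi(|w|)$, and the zero-free function $F(z)=\exp(-2\Phi(z^{1/\gamma}))$ satisfies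
$$|F(z)|\le e^{-\varphi(|z|^{1/\gamma})}\le\min\Big\{1,\ \prod_{q=j+1}^n hm_q|z|\Big\}\qquad(n>j).$$
On a bounded sector $\{z\in S_\gamma:|z|<R\}$ the function $f=z^j(1-F)$ then obeys $|f-z^j|\le\frac{h^{-j}}{M_j}h^nM_n|z|^n$ for $n>j$ and $|f|\le2R^{j-n}|z|^n$ for $n\le j$. So it satisfies remainder bounds of the form (4) with Taylor series $z^j$, and it is not $z^j$. On bounded sectors, no contradiction can come from such bounds for a single monomial.

What is missing is control as $j$ varies. Lemma 3 says
$$\sum_{q>j}y_q\le\frac{2\pi}\gamma\,x_0\,\big(c-u(x_0)\big).$$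
To read off $(\gamma_\gamma)$ at the index $p$ we need three things at once: $j$ comparable to $p$; $x_0$ comparable to $y_p$; and $c-u(x_0)=O(p)$. With $D$ and the zeros of $F$ unknown, we have no grip on the last two. Two devices supply it. Surjectivity onto the *whole* space gives, by the open mapping theorem, preimages with controlled norms, so that $c=O(j)$. And if we take $j=2p$, these same norm bounds, used with the *low* Taylor order $n=p$, show that $f$ is much smaller than $z^j$ at a point $z_0$ with $|z_0|\sim1/m_p$. There $F=1-f/z^j$ is at least $\frac12$ in modulus.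

## 6. Preimages of the monomials with controlled norms

Put $e_j=(j!\,\delta_{jk})_{k\in\mathbb N}$, the sequence belonging to $z^j$. Then $e_j\in\Lambda^{(M)}$ and $|e_j|_{h'}=h'^{-j}/M_j$ for every $h'>0$.

**Lemma 4.** If $\mathcal B^{[M]}_\gamma$ is surjective, there are $h>0$ and $A,B\ge1$ such that for every $j\ge1$ there is $f_j\in\mathcal A^{M,h}(S_\gamma)$ with
$$f_j^{(k)}(0)=j!\,\delta_{jk}\quad(k\in\mathbb N),\qquad\|f_j\|_h\le\frac{AB^j}{M_j}. \tag{12}$$

The proof uses only three facts about the spaces $E^h=\mathcal A^{M,h}(S_\gamma)$; we list them because Section 8 reuses the proof for other spaces.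

- (E1) $E^h$ is a Banach space. If $(f_i)$ is Cauchy, each $(f_i^{(p)})_i$ converges uniformly on $S_\gamma$; by Weierstrass the limits are the derivatives of one holomorphic $f$, and the estimates pass to the limit.
- (E2) If $h\le h'$ then $E^h\subset E^{h'}$ and $\|f\|_{h'}\le\|f\|_h$.
- (E3) $|\mathcal Bf|_h\le\|f\|_h$ for $f\in E^h$, which is (3).

The spaces $\Lambda^{M,h}$ also satisfy (E1) and (E2). Consequently the Beurling classes are Fréchet spaces with the norms indexed by $h=1/n$: a sequence that is Cauchy for all norms converges in each $E^{1/n}$, and the limits agree by (E2). By (E3), $\mathcal B$ is continuous between the Beurling classes. We recall the open mapping theorem: a continuous linear map between Fréchet spaces whose image is non-meager in the target is onto and open.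

**Step 1: Roumieu case.** We cannot apply the theorem to the union directly, so we select one $h$ by Baire. For $n\ge1$ let
$$F_n=\{(f,a)\in E^n\times\Lambda^{M,1}:\ \mathcal Bf=a\},$$
a closed subspace of a Banach space by (E3), and let $\pi_n:F_n\to\Lambda^{M,1}$ be the projection. Each $a\in\Lambda^{M,1}$ is $\mathcal Bf$ for some $f\in E^h$ and some $h$, and $E^h\subset E^n$ for $n\ge h$. So $\bigcup_n\pi_n(F_n)=\Lambda^{M,1}$. By Baire some $\pi_n(F_n)$ is non-meager, hence $\pi_n$ is onto and open. So there is $A\ge1$ such that every $a\in\Lambda^{M,1}$ equals $\mathcal Bf$ for some $f$ with $\|f\|_n\le A|a|_1$. For $a=e_j$, $|e_j|_1=1/M_j$, and this is (12) with $h=n$, $B=1$.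

**Step 2: Beurling case.** Now $\mathcal B$ is a continuous surjection of Fréchet spaces, hence open, so the image of $\{\|f\|_1<1\}$ contains a neighborhood $\{a\in\Lambda^{(M)}:|a|_{h'}<\varepsilon\}$ with some $h'\in(0,1]$ and $\varepsilon>0$. The sequence $\frac{\varepsilon}{2|e_j|_{h'}}e_j$ lies in it, so it is $\mathcal Bg$ with $\|g\|_1<1$. Then $f_j=\frac{2|e_j|_{h'}}\varepsilon g$ satisfies $\mathcal Bf_j=e_j$ and $\|f_j\|_1\le\frac2\varepsilon\cdot\frac{h'^{-j}}{M_j}$. This is (12) with $h=1$, $A=\max(1,2/\varepsilon)$, $B=1/h'$. $\blacksquare$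

## 7. The condition $(\gamma_\gamma)$ from these preimages, and its openness in $\gamma$

### Proof of Theorem 1

Take $h,A,B$ from Lemma 4 and put
$$L=A\ge1,\qquad b=\max(1,Bh),\qquad K=2Lb^2\ge2 .$$
Fix $p\ge1$, let $j=2p$, $f=f_j$, and on $S_\gamma$ put $G=f/z^j$ and $F=1-G$. None of $L,b,K$ depends on $p$.

**Step 1: pointwise bounds.** The aim is to turn (4) into bounds for $G$ and $F$ in terms of $t=1/(h|z|)$. In (4) the Taylor sum is $0$ for $n\le j$ and $z^j$ for $n>j$. Dividing by $|z|^j$ and using (12),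
$$|G(z)|\le\frac{AB^j}{M_j}h^nM_n|z|^{n-j}=A(Bh)^j\frac{M_n}{M_j}(h|z|)^{n-j}\le Lb^j\,\frac{M_n}{M_j}\,t^{\,j-n}\qquad(n\le j), \tag{13}$$
$$|F(z)|\le Lb^j\,\frac{M_n}{M_j}\,t^{-(n-j)}=Lb^j\prod_{q=j+1}^n\frac{m_q}t\qquad(n>j). \tag{14}$$
With $n=j$ in (13), $|F|\le1+Lb^j\le2Lb^j$.

**Step 2: a point where $F$ is not small.** Use (13) with $n=p$. Since $j=2p$ and $(m_q)$ is nondecreasing, $M_{2p}/M_p=m_{p+1}\cdots m_{2p}\ge m_p^p$, so
$$|G(z)|\le Lb^{2p}\Big(\frac t{m_p}\Big)^p .$$
At $z_0=K/(hm_p)>0$ we have $t=m_p/K$. Therefore $|G(z_0)|\le Lb^{2p}(2Lb^2)^{-p}=L(2L)^{-p}\le\frac12$, and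
$$|F(z_0)|\ge\tfrac12. \tag{15}$$
Here is the reason for $j=2p$: the loss $b^j$ in (12) is exponential in $j$, and to absorb it by a constant factor $K$ in the position of $z_0$ we need the exponent $j-n$ of $t$ to be a fixed fraction of $j$.

**Step 3: the hypotheses of Lemma 3.** Pass to the half-plane by $z=w^\gamma$. Let $u(w)=\log|F(w^\gamma)|$, subharmonic on $H$ because $F\not\equiv0$ by (15), and put
$$y_q=(hm_q)^{-1/\gamma},\qquad x_0=z_0^{1/\gamma}=K^{1/\gamma}y_p,\qquad c_j=\log(2L)+j\log b .$$
Since $t/m_q=(y_q/|w|)^\gamma$, (14) and the bound $|F|\le2Lb^j$ say that $u\le c_j$ and $u(w)\le c_j-\gamma\sum_{q=j+1}^n\log(y_q/|w|)$ for all $n>j$. As $(y_q)$ is nonincreasing, (10) holds with $c=c_j$ for every $N>j$, which is (5) with $Q=\{j+1,\dots,N\}$. Moreover $y_q\le y_p\le x_0$ for $q\in Q$, and $u(x_0)\ge-\log2$ by (15).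

**Step 4: conclusion.** By (6), and letting $N\to\infty$,
$$\frac\gamma{2\pi}\sum_{q>2p}\frac{y_q}{x_0}\le c_j+\log2=\log(4L)+j\log b\le C_1j=2C_1p,\qquad C_1:=\log(4L)+\log b .$$
Since $y_q/x_0=K^{-1/\gamma}(m_p/m_q)^{1/\gamma}$, this reads
$$\sum_{q>2p}\frac1{m_q^{1/\gamma}}\le\frac{4\pi}\gamma\,C_1K^{1/\gamma}\,\frac p{m_p^{1/\gamma}} .$$
The terms not yet counted are handled trivially: $\sum_{q=p}^{2p}m_q^{-1/\gamma}\le(p+1)m_p^{-1/\gamma}\le2p\,m_p^{-1/\gamma}$. Adding, we get $(\gamma_\gamma)$ with the constant $2+\frac{4\pi}\gamma C_1K^{1/\gamma}$, which is independent of $p$. $\blacksquare$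

### Proof of Lemma 2

Theorem 1 gives $(\gamma_\gamma)$ and hence only $\gamma\le\gamma(M)$. The strict inequality comes from the fact that $(\gamma_\gamma)$ improves itself: it implies $(\gamma_\beta)$ for some $\beta>\gamma$.

**Step 1: the easy direction.** If $\gamma<\gamma(M)$, then $(\gamma_\beta)$ holds for some $\beta>\gamma$, and (2) gives $(\gamma_\gamma)$.

**Step 2: the tails decay like a power.** Let $(\gamma_\gamma)$ hold with constant $C>1$. Put $a_q=m_q^{1/\gamma}$, which is nondecreasing, $R_p=\sum_{q\ge p}1/a_q\le Cp/a_p$, and $c=1/C$. Then $1/a_p\ge cR_p/p$, so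
$$R_{p+1}=R_p-\frac1{a_p}\le R_p\Big(1-\frac cp\Big)\le R_pe^{-c/p}.$$
Iterating, and using $\sum_{k=p}^{q-1}\frac1k\ge\log\frac qp$, we obtain $R_q\le R_p(p/q)^c$ for $q\ge p$.

**Step 3: the terms decay like a better power.** Since $a$ is nondecreasing, $R_q\ge\sum_{k=q}^{2q-1}1/a_k\ge q/a_{2q}$. With Step 2, $\frac q{a_{2q}}\le\big(\frac pq\big)^c\frac{Cp}{a_p}$, that is, $\frac{a_p}{a_{2q}}\le C\big(\frac pq\big)^{1+c}$ for $q\ge p$. Let $k\ge2p$ and $q=\lfloor k/2\rfloor$. Then $q\ge p$, $q\ge k/3$ (as $k\ge2$) and $2q\le k$, so $a_p/a_k\le a_p/a_{2q}\le C(3p/k)^{1+c}$. If $p\le k<2p$, then $a_p/a_k\le1\le(2p/k)^{1+c}$. So with $C'=C\,3^{1+c}\ge1$,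
$$\frac{a_p}{a_k}\le C'\Big(\frac pk\Big)^{1+c}\qquad(k\ge p\ge1). \tag{16}$$

**Step 4: spend the surplus $c$.** Choose $\delta\in(0,1)$ with $s:=(1+c)(1-\delta)>1$ and put $\beta=\gamma/(1-\delta)>\gamma$. Then $m_k^{1/\beta}=a_k^{1-\delta}$, and by (16)
$$\sum_{k\ge p}\Big(\frac{m_p}{m_k}\Big)^{1/\beta}=\sum_{k\ge p}\Big(\frac{a_p}{a_k}\Big)^{1-\delta}\le C'\sum_{k\ge p}\Big(\frac pk\Big)^s\le C'\Big(1+\frac p{s-1}\Big)\le C'\Big(1+\frac1{s-1}\Big)p .$$
So $(\gamma_\beta)$ holds and $\gamma(M)\ge\beta>\gamma$.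

**Step 5: (snq).** Raise (16) to the power $\gamma$: $m_p/m_k\le C'^\gamma(p/k)^\sigma$ with $\sigma=\gamma(1+c)>0$. Hence
$$\sum_{k\ge p}\frac1{k\,m_k}\le\frac{C'^\gamma}{m_p}\sum_{k\ge p}\frac{p^\sigma}{k^{1+\sigma}}\le\frac{C'^\gamma}{m_p}\Big(\frac1p+\frac1\sigma\Big)\le\frac{C'^\gamma(1+1/\sigma)}{m_p}. \qquad\blacksquare$$

Theorem 1 and Lemma 2 together give: if $M$ satisfies (lc) and $\mathcal B^{[M]}_\gamma$ is surjective, then $\gamma<\gamma(M)$, for every $\gamma>0$, rational or not. In particular, for the logarithmic perturbation of Section 2, where $(\gamma_\alpha)$ fails with a convergent series, $\mathcal B^{[M]}_\alpha$ is not surjective.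

## 8. Bounded sectors and classes defined by uniform asymptotics

The proof of Theorem 1 used $f_j$ only through (4), and only on a half-disc. This gives a stronger statement. For $R\in(0,\infty]$ let $S_{\gamma,R}=\{z\in S_\gamma:|z|<R\}$, and define $\mathcal A^{[M]}(S_{\gamma,R})$ as before with suprema over $S_{\gamma,R}$.

**Classes with uniform asymptotics.** Let $\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ be the space of holomorphic $f$ on $S_{\gamma,R}$ for which there is $(a_p)\subset\mathbb C$ with
$$\|f\|_h^\sim=\sup_{n\in\mathbb N,\ z\in S_{\gamma,R}}\frac{\big|f(z)-\sum_{k<n}a_kz^k/k!\big|}{h^nM_n|z|^n}<\infty .$$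
Subtracting the remainders of orders $p$ and $p+1$ and letting $z\to0$ shows that
$$|a_p|=p!\lim_{z\to0}\Big|z^{-p}\Big(f(z)-\sum_{k<p}a_k\frac{z^k}{k!}\Big)\Big|\le\|f\|_h^\sim\,h^p\,p!\,M_p, \tag{17}$$
and the same limit without moduli determines $a_p$ successively. So $(a_p)$ is unique, and we put $\mathcal Bf=(a_p)$. Let $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$ be the corresponding Roumieu and Beurling classes. The function $z^j(1-F)$ built in Section 5 is an example of an element of $\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ for $R<\infty$. By (4), $\mathcal A^{[M]}(S_{\gamma,R})\subset\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$ with the same $\mathcal B$.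

**Theorem 5.** Let $\gamma>0$.

(a) Let $M$ satisfy (lc), let $R\in(0,\infty]$, and if $R<\infty$ assume $m_p\to\infty$. If $\mathcal B:\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})\to\Lambda^{[M]}$ is surjective, then $(\gamma_\gamma)$ holds, i.e. $\gamma<\gamma(M)$. In particular, this holds if $\mathcal B:\mathcal A^{[M]}(S_{\gamma,R})\to\Lambda^{[M]}$ is surjective.

(b) Let $M$ satisfy (lc) and (mg). Then the following are equivalent: (i) $\mathcal B^{\{M\}}_\gamma$ is surjective on $\mathcal A^{\{M\}}(S_\gamma)$; (ii) $\mathcal B^{(M)}_\gamma$ is surjective on $\mathcal A^{(M)}(S_\gamma)$; (iii) $(\gamma_\gamma)$; (iv) $\gamma<\gamma(M)$. If in addition $m_p\to\infty$, these are also equivalent to surjectivity of $\mathcal B$ onto $\Lambda^{[M]}$ from $\mathcal A^{[M]}(S_{\gamma,R})$, or from $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$, for one (equivalently every) $R\in(0,\infty]$ and either choice of $[M]$. Thus the set of $\gamma$ with surjectivity is exactly the open interval $(0,\gamma(M))$, empty if $\gamma(M)=0$.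

**Step 1: Lemma 4 for the new spaces.** We check (E1)–(E3) for $E^h=\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$. (E3) is (17), and (E2) is clear since the same $(a_p)$ serves. For (E1), let $(f_i)$ be Cauchy. The case $n=0$ of the norm gives uniform convergence to a holomorphic $f$; by (17) the coefficients of $f_i$ converge for each $p$; so the remainder estimates for the differences pass to the limit, $f\in E^h$ and $f_i\to f$. The proof of Lemma 4 now applies word for word. It gives $h>0$, $A,B\ge1$ and $f_j\in\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ with $\mathcal Bf_j=e_j$ and $\|f_j\|_h^\sim\le AB^j/M_j$. This bound is exactly (4) for $f_j$ on $S_{\gamma,R}$, with $\|f_j\|_h$ replaced by $AB^j/M_j$.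

**Step 2: proof of (a).** The proof of Theorem 1 for the index $p$ uses the bounds (13) and (14) only at points $z=w^\gamma$ with $w\in\Omega$, where $\Omega$ is the half-disc $|w|<2x_0$ of Lemma 3. These are points with $|z|<2^\gamma z_0=2^\gamma K/(hm_p)$. If $R=\infty$, nothing changes. If $R<\infty$, then $m_p\to\infty$ gives $p_0$ with $2^\gamma K/(hm_p)\le R$ for $p\ge p_0$. For these $p$ the proof yields $\sum_{q\ge p}m_q^{-1/\gamma}\le C\,p\,m_p^{-1/\gamma}$ with $C$ independent of $p$. In particular the series converges, so enlarging $C$ covers the finitely many $p<p_0$. Thus $(\gamma_\gamma)$ holds, and Lemma 2 gives $\gamma<\gamma(M)$. The last sentence of (a) follows from $\mathcal A^{[M]}(S_{\gamma,R})\subset\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$.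

**Step 3: proof of (b).** (i)$\Rightarrow$(iii) and (ii)$\Rightarrow$(iii) are Theorem 1, and (iii)$\Leftrightarrow$(iv) is Lemma 2. Assume (iv). Lemma 2 gives (snq), so all hypotheses of the theorem of Thilliez quoted in Section 3 hold, and it gives (i) and (ii). Now let $m_p\to\infty$. Surjectivity on $S_\gamma$ passes by restriction to $\mathcal A^{[M]}(S_{\gamma,R})$, and then by inclusion to $\widetilde{\mathcal A}^{[M]}(S_{\gamma,R})$, for every $R$ and both choices of $[M]$. Conversely, surjectivity from any one of these spaces implies (iii) by (a). The statement on the interval is the equivalence of (i), (ii) and (iv). $\blacksquare$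

**Remark (the hypothesis $m_p\to\infty$ for $R<\infty$ cannot be dropped).** Take $M_p=1$, so that (lc) and (mg) hold, in the Beurling case with $R<\infty$. Then $\Lambda^{(M)}$ consists of the sequences $(p!\,c_p)$ for which $g(z)=\sum c_kz^k$ is entire. Given $h\in(0,\frac1{2R})$, choose $A_h$ with $|c_k|\le A_hh^k$ for all $k$. On $S_{\gamma,R}$,
$$\Big|\sum_{k\ge p}c_kz^k\Big|\le A_h(h|z|)^p\sum_{l\ge0}(hR)^l\le2A_h\,h^p|z|^p .$$
So $g$, restricted to the sector, lies in $\widetilde{\mathcal A}^{M,h}(S_{\gamma,R})$ for all small $h$, hence for all $h$, and $\mathcal Bg=(p!\,c_p)$. Thus $\mathcal B$ is surjective on $\widetilde{\mathcal A}^{(M)}(S_{\gamma,R})$ for every $\gamma$, although $(\gamma_\gamma)$ fails. On the unbounded sector $S_\gamma$ the same entire functions are useless as soon as they are unbounded there, as $e^z$ showed in Section 2, and Theorem 1 needs no such assumption.
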